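\title{The dimension of consistent flow rules on Galton--Watson trees}

\begin{abstract}
A consistent flow rule assigns to each rooted tree a probability measure on its boundary in such a way that conditioning the measure on the subtree of a child of the root gives the measure assigned to that subtree. For a Galton--Watson tree without leaves and with mean offspring $m\in(1,\infty)$, it was conjectured that every consistent flow rule other than the limit uniform measure has Hausdorff dimension strictly less than $\log m$ almost surely. We show that this holds exactly when the offspring law has a finite moment of some order $p>1$. In that case the dimension is at most $\log m-c$ for a deterministic $c>0$. Otherwise we construct a consistent flow rule of dimension $\log m$ that is almost surely different from the limit uniform measure, is invariant under isomorphisms, and charges every vertex. In particular, the conjecture fails for some offspring laws with $\mathbf E[Z\log Z]<\infty$.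
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The boundary of a Galton--Watson tree}

Let $Z$ be a random variable with values in the nonnegative integers, and let $p_k=\mathbf P(Z=k)$. Throughout the paper
\begin{equation}\label{eq:standing}
p_0=0,\qquad 1<m:=\mathbf E[Z]<\infty,\qquad Z\text{ is not almost surely constant.}
\end{equation}
Let $T$ be the Galton--Watson tree with offspring law $(p_k)$: the root $o$ has a random number of children distributed as $Z$, each child independently has a number of children distributed as $Z$, and so on. The law of $T$ is called GW and is denoted by $\mathbf P$. The \emph{degree} of a vertex always means its number of children. We write $Z=Z(T)$ for the degree of the root, $|v|$ for the generation of a vertex $v$, $v_t$ for the ancestor of $v$ in generation $t\le |v|$, and $Z_n$ for the size of generation $n$. The tree formed by $v$ and its descendants, rooted at $v$, is $T_v$; the children of the root are numbered $1,\dots,Z$, so their descendant trees are $T_1,\dots,T_Z$.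

A \emph{ray} is an infinite non-backtracking path $\xi=(\xi_0,\xi_1,\dots)$ from $\xi_0=o$. The boundary $\partial T$ is the set of rays, with the metric $d(\xi,\xi')=e^{-|\xi\wedge\xi'|}$, where $|\xi\wedge\xi'|$ is the number of edges shared by $\xi$ and $\xi'$. Thus $d(\xi,\xi')\le e^{-n}$ if and only if $\xi_n=\xi'_n$. The set $[v]$ of rays through $v$ is the \emph{cylinder} of $v$. A Borel probability measure $\mu$ on $\partial T$ is determined by the numbers $\mu(v):=\mu([v])$, which form a unit flow: $\mu(o)=1$, and $\mu(v)$ is the sum of $\mu(w)$ over the children $w$ of $v$. Conversely, every unit flow comes from a measure. The Hausdorff dimension of $\mu$ is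
\[
\dim_H\mu=\inf\{\dim_H E:\ \mu(\partial T\setminus E)=0\}.
\]
It measures how fast $\mu(\xi_n)$ decays along typical rays: if $-\frac1n\log\mu(\xi_n)\to s$ for $\mu$-a.e.\ $\xi$, then $\dim_H\mu=s$ (Lemma~\ref{lem:dim}). Such a measure is spread over roughly $e^{sn}$ vertices of generation $n$. Generation $n$ has $m^{n+o(n)}$ vertices, so $\log m$ is the largest possible dimension, and a measure of dimension $\log m$ is one that uses, on the exponential scale, all the room that the tree offers.

The natural candidate is the limit of the uniform measures on the generations. The Seneta--Heyde theorem provides deterministic constants $c_n$ with $c_{n+1}/c_n\to m$ such that $Z_n/c_n$ converges a.s.\ to a limit $\widetilde W(T)\in(0,\infty)$. The fraction of generation $n$ that descends from $v$ is $Z_{n-|v|}(T_v)/Z_n(T)$, and it converges for every $v$. The limit defines the \emph{limit uniform measure}: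
\begin{equation}\label{eq:unif}
\mathrm{UNIF}_T(v)=m^{-|v|}\,\frac{\widetilde W(T_v)}{\widetilde W(T)}>0\qquad(v\in T).
\end{equation}

\subsection{Consistent flow rules}

A \emph{flow rule} is a measurable map $M$ that assigns to each tree $T$ a probability measure $M_T$ on $\partial T$. For a child $i$ of the root, $\partial T_i$ is identified with the cylinder $[i]\subset\partial T$.

\begin{definition}\label{def:consistent}
A flow rule $M$ is \emph{consistent} if, for every child $i$ of the root of $T$ with $M_T(i)>0$, the measure $M_T$ conditioned on $[i]$ equals $M_{T_i}$.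
\end{definition}

Let $\theta_T$ be the probability vector on the children of the root given by $\theta_T(i)=M_T(i)$; we call these numbers the \emph{one-step probabilities} of $M$. Consistency says that $M_T(w)=\theta_T(i)\,M_{T_i}(w)$ whenever $w\in T_i$ and $\theta_T(i)>0$. By induction on $|v|$,
\begin{equation}\label{eq:product}
M_T(v)=\prod_{t<|v|}\theta_{T_{v_t}}(v_{t+1}),
\end{equation}
where $v_{t+1}$ is regarded as a child of the root of $T_{v_t}$; both sides vanish as soon as one factor does. Conversely, for any measurable choice $T\mapsto\theta_T$ of a probability vector on the children of the root, the right side of \eqref{eq:product} is a unit flow, and conditioning it on $[i]$ removes the first factor; so it defines a consistent flow rule. A consistent flow rule is therefore a walker without memory but with unlimited foresight: standing at $v$, it chooses a child after inspecting the whole of $T_v$, and it knows neither its generation nor the path by which it came. We write $\mathrm{GW}\times M$ for the law of a pair $(T,\xi)$ in which $T$ has law GW and, given $T$, the ray $\xi$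 has law $M_T$, and we put $T(\xi_n)=T_{\xi_n}$.

Three examples are basic. The \emph{equally splitting flow} has $\theta_T(i)=1/Z$. The limit uniform measure is consistent by \eqref{eq:unif}; its one-step probabilities are $u_T(i)=\widetilde W(T_i)/(m\widetilde W(T))$. The third example is harmonic measure for the biased random walk $\mathrm{RW}_\lambda$, $\lambda\ge0$. From a vertex other than the root with $k$ children this walk moves to the parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$; from the root it moves to a uniformly chosen child. For $0\le\lambda<m$ it is a.s.\ transient on $T$ and converges to a ray, whose law is the harmonic measure. The case $\lambda=1$ is simple random walk, and $\lambda=0$ gives the equally splitting flow.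

\subsection{The conjecture}

Two cases can be computed directly.

\begin{example}\label{ex:mary}
Suppose, outside of \eqref{eq:standing}, that $Z\equiv m$ is constant. There is only one tree, a consistent flow rule is a single probability vector $\theta$ on $\{1,\dots,m\}$, and under $M_T$ the successive steps are i.i.d.\ with law $\theta$. By \eqref{eq:product} and the law of large numbers, $-\frac1n\log M_T(\xi_n)\to-\sum_i\theta(i)\log\theta(i)$. This entropy is the dimension, and it is less than $\log m$ unless $\theta$ is uniform.
\end{example}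

\begin{example}\label{ex:equal}
Let $M$ be the equally splitting flow. Under $\mathrm{GW}\times M$ the vertex $\xi_{t+1}$ is chosen without looking at its descendants, so the degrees of $\xi_0,\xi_1,\dots$ are i.i.d.\ copies of $Z$, and $M_T(\xi_n)$ is the product of the reciprocals of the first $n$ of them. Hence $\dim_HM_T=\mathbf E[\log Z]$ a.s., and $\mathbf E[\log Z]<\log m$ by Jensen's inequality, which is strict because $Z$ is not constant.
\end{example}

It is known that $\dim_H\partial T=\dim_H\mathrm{UNIF}_T=\log m$ a.s.\ if $\mathbf E[Z\log Z]<\infty$, and that harmonic measure for $\mathrm{RW}_\lambda$, $0<\lambda<m$, has dimension a.s.\ less than $\log m$. A general mechanism suggests itself. Comparing \eqref{eq:product} with \eqref{eq:unif} along a ray with $M_T(\xi_n)>0$ gives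
\[
-\log M_T(\xi_n)=n\log m+\log\widetilde W(T)-\log\widetilde W(T(\xi_n))-\sum_{t<n}\log\frac{\theta_{T(\xi_t)}(\xi_{t+1})}{u_{T(\xi_t)}(\xi_{t+1})}.
\]
Given $T$ and $\xi_t$, the mean of the $t$th term of the sum is the relative entropy of $\theta_{T(\xi_t)}$ with respect to $u_{T(\xi_t)}$, which is positive unless the two vectors agree. If $M$ is not $\mathrm{UNIF}$, then trees with $\theta_T\ne u_T$ have positive probability; one expects the walker to meet such trees a positive fraction of the time and so to lose a fixed amount of entropy per step. This supports the following conjecture, posed in \cite{unsolved}: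

\medskip
\noindent\emph{If $M$ is a consistent flow rule with $M\ne\mathrm{UNIF}$ a.s., then $\dim_HM_T<\log m$ a.s.}
\medskip

The weak point of the argument is the expectation that the walker meets typical trees. Since it sees the future, it may steer toward parts of the tree that are not typical at all. The question is whether those parts can contain $m^{n+o(n)}$ vertices of generation $n$.

\subsection{The result}

\begin{theorem}\label{thm:main}
Assume \eqref{eq:standing}.
\begin{itemize}
\item[(A)] If $\mathbf E[Z^p]<\infty$ for some $p>1$, then every consistent flow rule $M$ that is not a.s.\ equal to $\mathrm{UNIF}$ satisfies $\dim_HM_T\le\log m-c$ a.s., where $c=c(M)>0$ is deterministic.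
\item[(B)] If $\mathbf E[Z^p]=\infty$ for every $p>1$, then there is a consistent flow rule $M$ with $M_T\ne\mathrm{UNIF}_T$ a.s.\ and $\dim_HM_T=\log m$ a.s. It can be chosen invariant under isomorphisms of rooted trees, and also so that it charges every vertex a.s.
\end{itemize}
\end{theorem}

Thus the conjecture holds for an offspring law if and only if $\mathbf E[Z^p]<\infty$ for some $p>1$. It fails even under the condition $\mathbf E[Z\log Z]<\infty$: if $p_k$ is proportional to $k^{-2}(\log k)^{-3}$ for $k\ge2$, then $\mathbf E[Z\log Z]$ is a multiple of the convergent series $\sum k^{-1}(\log k)^{-2}$, while $\sum k^{p-2}(\log k)^{-3}=\infty$ for every $p>1$.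

In (A) the rule may use the numbering of the children; the rules in (B) do not. By Lemma~\ref{lem:01}, ``not a.s.\ equal to $\mathrm{UNIF}$'' and ``a.s.\ different from $\mathrm{UNIF}$'' mean the same thing. Part (A) is proved in Section~\ref{sec:A}; its core is Proposition~\ref{prop:visits}, which says that under the moment assumption only an exponentially small fraction of generation $n$ is reached by paths that rarely see a given set of trees of positive probability. Part (B) is proved in Section~\ref{sec:B}, by a walker that hops between vertices of enormous degree. The two sections can be read independently.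

\section{Preliminaries}\label{sec:prelim}

\subsection*{Plane trees and the branching property}
We realize trees as plane trees. Vertices are finite words in the positive integers, the root $o$ is the empty word, and the children of a vertex $v$ of degree $k$ are $v1,\dots,vk$. Let $\mathcal T$ be the set of such trees in which every degree is finite and at least $1$, with the $\sigma$-field generated by the events $\{v\in T\}$; measurability of $M$ means that each $T\mapsto M_T(v)$ is measurable. A GW tree is obtained by attaching i.i.d.\ copies of $Z$ to all words and letting the copy at $v$ be the degree of $v$. This gives the branching property in the two forms that we use. First, given the first $n$ generations, the trees $T_v$, $|v|=n$, are i.i.d.\ with law GW. Second, for a fixed word $v$, conditionally on $\{v\in T\}$, the tree $T_v$ has law GW and is independent of the tree obtained from $T$ by deleting the strict descendants of $v$. The first form and $\mathbf E[Z_n]=m^n$ give, for measurable $g\ge0$ and for integrable $g$,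
\begin{equation}\label{eq:many}
\mathbf E\sum_{|v|=n}g(T_v)=m^n\,\mathbf E[g].
\end{equation}
Taking for $g$ the indicator of a null set, we see that \emph{a property of GW-a.e.\ tree holds a.s.\ for all $T_v$, $v\in T$, simultaneously}. For this reason nothing changes if a rule, such as $\mathrm{UNIF}$, is defined and consistent only for GW-a.e.\ tree. The rules constructed in Section~\ref{sec:B} are defined and consistent on all of $\mathcal T$.

Let $f(s)=\sum_kp_ks^k$. Since $p_0=0$, the function $f(s)/s=\sum_kp_ks^{k-1}$ is nondecreasing, and since $p_1<1$,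
\begin{equation}\label{eq:f}
f(s)<s\qquad(0<s<1).
\end{equation}
Finally, $c_{n+1}/c_n\to m$ implies $c_n^{1/n}\to m$, so the Seneta--Heyde theorem gives
\begin{equation}\label{eq:growth}
Z_n^{1/n}\to m\quad\text{a.s.}
\end{equation}

\begin{lemma}\label{lem:01}
For every consistent flow rule $M$, $\mathbf P(M_T=\mathrm{UNIF}_T)\in\{0,1\}$.
\end{lemma}

\begin{proof}
Let $A=\{T: M_T=\mathrm{UNIF}_T\}$. If $T\in A$, then $M_T$ charges every child $i$ by \eqref{eq:unif}, and conditioning both measures on $[i]$ gives $T_i\in A$. Hence $\mathbf P(A)\le\mathbf E[\mathbf P(A)^Z]=f(\mathbf P(A))$, and \eqref{eq:f} excludes $0<\mathbf P(A)<1$.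
\end{proof}

\subsection*{Dimension}
Recall that $\dim_HE$ is the infimum of the $s>0$ such that, for all $\delta,\delta'>0$, the set $E$ has a countable cover by sets $A_i$ of diameter at most $\delta$ with $\sum_i(\operatorname{diam}A_i)^s<\delta'$. The dimension of a countable union is the supremum of the dimensions.

\begin{lemma}\label{lem:dim}
Let $T\in\mathcal T$, let $\mu$ be a Borel probability measure on $\partial T$, and let $s\ge0$.
\begin{itemize}
\item[(a)] Let $V_n$ be a set of vertices of generation $n$, with $|V_n|\le e^{sn}$ for all large $n$. If $\mu$-a.e.\ $\xi$ satisfies $\xi_n\in V_n$ for all large $n$, then $\dim_H\mu\le s$. In particular, $\dim_H\mu\le s$ if $\mu$-a.e.\ $\xi$ satisfies $\mu(\xi_n)\ge e^{-sn}$ for all large $n$.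
\item[(b)] If $\liminf_n-\frac1n\log\mu(\xi_n)\ge s$ for $\mu$-a.e.\ $\xi$, then $\dim_H\mu\ge s$.
\item[(c)] For GW-a.e.\ $T$, every Borel probability measure on $\partial T$ has dimension at most $\log m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $E_{n_0}=\{\xi:\xi_n\in V_n\text{ for all }n\ge n_0\}$. For each large $n$ this set is covered by at most $e^{sn}$ cylinders of diameter at most $e^{-n}$, and $e^{sn}e^{-s'n}\to0$ for $s'>s$. So $\dim_HE_{n_0}\le s$, and $\bigcup_{n_0}E_{n_0}$ has full measure and dimension at most $s$. For the last statement take $V_n=\{|v|=n:\mu(v)\ge e^{-sn}\}$, which has at most $e^{sn}$ elements because the masses in generation $n$ add up to $1$.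

(b) This is the mass distribution principle. Let $0<s'<s$ and $\mu(\partial T\setminus E)=0$. For some $n_0$ the set $E'=\{\xi\in E:\mu(\xi_n)\le e^{-s'n}\text{ for all }n\ge n_0\}$ has positive measure. Cover $E'$ by sets $A_i$ of diameter at most $e^{-n_0}$, each containing a ray $\xi^i\in E'$. If $\operatorname{diam}A_i>0$, then $\operatorname{diam}A_i=e^{-n}$ for some $n\ge n_0$, and $A_i$ lies in the cylinder $[\xi^i_n]$, of measure at most $(\operatorname{diam}A_i)^{s'}$. Otherwise $A_i=\{\xi^i\}$, which is $\mu$-null. Hence $\sum_i(\operatorname{diam}A_i)^{s'}\ge\mu(E')>0$, and $\dim_HE\ge s'$.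

(c) Apply (a) with $V_n$ the whole generation and $s>\log m$, using \eqref{eq:growth}.
\end{proof}

\section{A finite moment forces a dimension drop}\label{sec:A}

In this section $\mathbf E[Z^p]<\infty$ for some $p>1$. Lowering $p$ preserves this, so we assume $1<p\le2$.

\subsection{The argument on the $m$-ary tree}\label{sec:model}

The entropy computation of Example~\ref{ex:mary} relied on i.i.d.\ steps, which a general rule does not have. Here is a derivation of the dimension drop in that example that uses only the product formula. Let $u(v)=m^{-|v|}$ be the uniform flow, and let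
\[
H=\sum_{i=1}^m\sqrt{\theta(i)/m}
\]
be the Hellinger affinity of $\theta$ and the uniform vector. By the Cauchy--Schwarz inequality $H<1$ unless $\theta$ is uniform. Both flows are products, so $\sum_{|v|=n}\sqrt{M(v)u(v)}=H^n$. Call $v$ in generation $n$ \emph{light} if $M(v)<m^{-n}e^{cn}$. For a light vertex $M(v)=\sqrt{M(v)}\sqrt{M(v)}\le e^{cn/2}\sqrt{M(v)u(v)}$, so the light vertices of generation $n$ have total $M$-mass at most $(e^{c/2}H)^n$. If $c<2\log(1/H)$, this is summable; by the Borel--Cantelli lemma $M$-a.e.\ ray meets only finitely many light vertices, and Lemma~\ref{lem:dim}(a) gives $\dim_HM\le\log m-c$. For $m=2$ and $\theta=(1,0)$ we have $H=2^{-1/2}$, every $c<\log2$ is allowed, and we recover dimension $0$.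

On a Galton--Watson tree two things change. The mass $\mathrm{UNIF}_T(v)$ is no longer $m^{-|v|}$ and may be much smaller, which calls for a lower tail bound on the martingale limit (Lemma~\ref{lem:tail}). More seriously, the affinity $H$ depends on the tree and is bounded away from $1$ only on a set $D$ of trees of positive probability, so we gain a factor only at those ancestors $v_t$ of $v$ with $T_{v_t}\in D$. We must show that few vertices have few such ancestors (Proposition~\ref{prop:visits}). In both cases the exceptional vertices are so few that, as long as they are light, their total mass is negligible, whatever the rule.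

\subsection{Averaging over a generation contracts centered functions}

Let $\|\cdot\|$ be the norm of $L^p(\mathrm{GW})$. For a function $g$ of trees put
\[
Ug(T)=\frac1m\sum_{i=1}^{Z}g(T_i),\qquad\text{so that}\qquad U^ng(T)=m^{-n}\sum_{|v|=n}g(T_v).
\]
By \eqref{eq:many}, $U$ preserves a.s.\ equality and $\mathbf E[Ug]=\mathbf E[g]$. Let $W_n=U^n1=Z_n/m^n$.

\begin{lemma}\label{lem:moment}
If $X_1,\dots,X_N\in L^p$ are independent and centered, then $\mathbf E|\sum_iX_i|^p\le4\sum_i\mathbf E|X_i|^p$.
\end{lemma}

\begin{proof}
Let $(X_i')$ be an independent copy of $(X_i)$, let $Y_i=X_i-X_i'$, and let $(r_i)$ be independent uniform signs, independent of the rest. Since $\sum X_i=\mathbf E[\sum Y_i\mid(X_i)]$, Jensen's inequality gives $\mathbf E|\sum X_i|^p\le\mathbf E|\sum Y_i|^p$, and this equals $\mathbf E|\sum r_iY_i|^p$ because the $Y_i$ are independent and symmetric. Given $(Y_i)$, the mean of $|\sum r_iY_i|^2$ over the signs is $\sum Y_i^2$, and $t\mapsto t^{p/2}$ is concave and subadditive. Therefore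
\[
\mathbf E\Big|\sum r_iY_i\Big|^p\le\mathbf E\Big(\sum Y_i^2\Big)^{p/2}\le\sum\mathbf E|Y_i|^p\le2^p\sum\mathbf E|X_i|^p.\qedhere
\]
\end{proof}

Let $g\in L^p$ with $\mathbf E[g]=0$. Given the first $n$ generations, the variables $g(T_v)$, $|v|=n$, are i.i.d.\ and centered, so Lemma~\ref{lem:moment} gives $\mathbf E|U^ng|^p\le m^{-np}\cdot4\,\mathbf E[Z_n]\,\|g\|^p$, and hence
\begin{equation}\label{eq:contract}
\|U^ng\|\le4\,m^{-n(p-1)/p}\,\|g\|\qquad(g\in L^p,\ \mathbf E[g]=0).
\end{equation}
The exponent is negative only because $p>1$. The bound \eqref{eq:contract} itself does not use $\mathbf E[Z^p]<\infty$; that hypothesis is what puts $U1=Z/m$, and then all the functions below, into the space $L^p$ on which \eqref{eq:contract} acts.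

\begin{lemma}\label{lem:W}
$W_n$ converges a.s.\ and in $L^p$ to a limit $W=W(T)$ with $\mathbf E[W]=1$ and $W>0$ a.s. Moreover $mW(T)=\sum_iW(T_i)$ and $\mathrm{UNIF}_T(v)=m^{-|v|}W(T_v)/W(T)$ a.s.
\end{lemma}

\begin{proof}
We have $W_{n+1}-W_n=U^n(Z/m-1)$ with $Z/m-1$ centered and in $L^p$, so $\sum_n\|W_{n+1}-W_n\|<\infty$ by \eqref{eq:contract}. Thus $W_n$ converges in $L^p$, and a.s.\ as a nonnegative martingale, and $\mathbf E[W]=1$. Letting $n\to\infty$ in $mW_{n+1}(T)=\sum_iW_n(T_i)$ gives the recursion. It shows that $s=\mathbf P(W=0)$ satisfies $s=f(s)$; since $s\ne1$, \eqref{eq:f} gives $s=0$. The last formula is the limit of $Z_{n-|v|}(T_v)/Z_n(T)=m^{-|v|}W_{n-|v|}(T_v)/W_n(T)$.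
\end{proof}

\begin{lemma}\label{lem:tail}
There are $C<\infty$ and $\beta>0$ with $\mathbf P(W<x)\le Cx^\beta$ for $0<x\le1$.
\end{lemma}

\begin{proof}
Let $\Psi(s)=\mathbf E[e^{-sW}]$. The recursion for $W$ gives $\Psi(ms)=f(\Psi(s))$. Since $W>0$, $\Psi(1)\in(0,1)$, so $\sigma:=f(\Psi(1))/\Psi(1)\in(0,1)$ by \eqref{eq:f}. As $\Psi(m^k)\le\Psi(1)$ and $f(s)/s$ is nondecreasing, $\Psi(m^{k+1})=f(\Psi(m^k))\le\sigma\Psi(m^k)$, whence $\Psi(m^k)\le\sigma^k$. By Markov's inequality $\mathbf P(W<m^{-k})\le\mathbf P(e^{-m^kW}>e^{-1})\le e\sigma^k$. Define $\beta$ by $m^{-\beta}=\sigma$. For $m^{-k-1}<x\le m^{-k}$ we get $\mathbf P(W<x)\le(e/\sigma)\,m^{-\beta(k+1)}\le(e/\sigma)\,x^\beta$.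
\end{proof}

\subsection{Few paths avoid a set of positive probability}

For a measurable set $D$ of trees and $v\in T$ let $N_D(v)=\#\{t<|v|:T_{v_t}\in D\}$.

\begin{proposition}\label{prop:visits}
If $\mathbf P(D)>0$, there are $C<\infty$ and $a>0$ such that for all $n$
\[
\mathbf E\sum_{|v|=n}e^{-N_D(v)}\le Cm^ne^{-2an}.
\]
\end{proposition}

Let $\varphi=e^{-\mathbf 1_D}$, so that $e^{-N_D(v)}=\prod_{t<|v|}\varphi(T_{v_t})$. If $D$ depends only on the degree of the root, then $\varphi(T)$ and $Z$ are independent of the subtrees $T_i$, decomposing at the root shows that the expectation equals $(\mathbf E[Z\varphi])^n$, and $\mathbf E[Z\varphi]<m$ because $Z\ge1$. No moment assumption is needed in that case. In general $D$ depends on the whole tree, the factors $\varphi(T_{v_t})$ are all dependent, and nothing factorizes. The substitute is \eqref{eq:contract}: up to a small error in $L^p$, the average $U^kg$ over a deep generation remembers only the mean of $g$. So the operator that generates the sum is a rank-one operator plus a contraction, and this leads to a scalar renewal equation.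

\begin{proof}
\emph{Reduction.} Fix $k\ge1$ with $8m^{-k(p-1)/p}\le\frac12$ and let $Vg=\varphi\,U^kg$. By induction on $l$,
\[
V^l1(T)=m^{-kl}\sum_{|v|=kl}\ \prod_{j<l}\varphi(T_{v_{kj}}).
\]
Write $n=kl+r$ with $0\le r<k$. Since $\varphi\le1$, we may keep only the factors at generations $r+kj$, $j<l$; grouping the vertices $v$ by their ancestor $v_r$ gives $m^{-n}\sum_{|v|=n}e^{-N_D(v)}\le U^rV^l1$. The right side has mean $e_l:=\mathbf E[V^l1]$. Note that $e_0=1$ and $0\le e_l\le\mathbf E[W_{kl}]=1$. It suffices to show that $\sum_le_lz^l$ has radius of convergence greater than $1$: then $e_l\le C'\varrho^{-l}$ for some $\varrho>1$, and $l\ge n/k-1$ gives the claim with $C=C'\varrho$ and $2a=(\log\varrho)/k$.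

\emph{Renewal equation.} Put $\psi=\varphi W_k\in L^p$ and $Rg=\varphi\,U^k(g-\mathbf E[g])$, so that
\[
Vg=\mathbf E[g]\,\psi+Rg .
\]
By \eqref{eq:contract} and $\|g-\mathbf E[g]\|\le2\|g\|$, the linear operator $R$ has norm at most $\frac12$ on $L^p$, and $R1=0$. From $V^l1=e_{l-1}\psi+RV^{l-1}1$ we get by induction $V^l1=\sum_{j=0}^{l-1}e_{l-1-j}R^j\psi$ for $l\ge1$. Taking means,
\[
e_l=\sum_{j=0}^{l-1}b_j\,e_{l-1-j}\quad(l\ge1),\qquad b_j:=\mathbf E[R^j\psi],\qquad|b_j|\le2^{-j}\|\psi\|.
\]
The function $b(z)=\sum_jb_jz^j$ is analytic in $|z|<2$, and the recursion says that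
\begin{equation}\label{eq:gf}
\Big(\sum_{l\ge0}e_lz^l\Big)\big(1-zb(z)\big)=1\qquad(|z|<1).
\end{equation}
The $b_j$ may have either sign, but the $e_l$ are nonnegative. We can therefore use Pringsheim's theorem: a power series with nonnegative coefficients and radius of convergence $\varrho_0\in(0,\infty)$ has no analytic continuation to a neighborhood of the point $z=\varrho_0$. If $b(1)\ne1$, then $1/(1-zb(z))$ is analytic near $z=1$ and continues $\sum e_lz^l$ there by \eqref{eq:gf}; so the radius of convergence is not $1$, and being at least $1$, it is greater than $1$.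

\emph{Proof that $b(1)\ne1$.} Suppose $b(1)=1$. We show that $V$ has a nonzero fixed point, which is impossible because $V$ loses mass on $D$. Let $h=\sum_{j\ge0}R^j\psi\in L^p$. Then $\mathbf E[h]=b(1)=1$ and $Rh=h-\psi$, so $Vh=\psi+(h-\psi)=h$. Consequently
\[
|h|\le\varphi\,U^k|h|\le U^k|h| .
\]
The outer terms have the same finite mean, so all three are a.s.\ equal. Applying $U^k$ repeatedly to $|h|=U^k|h|$ gives, for every $l$,
\[
|h|=U^{kl}|h|=\mathbf E|h|\;W_{kl}+U^{kl}\big(|h|-\mathbf E|h|\big),
\]
and the right side tends to $\mathbf E|h|\,W$ in $L^p$ by Lemma~\ref{lem:W} and \eqref{eq:contract}. Since $\mathbf E|h|\ge1$ and $W>0$, we get $U^k|h|=|h|>0$ a.s. Now $\varphi\,U^k|h|=U^k|h|$ forces $\varphi=1$ a.s., which contradicts $\mathbf P(D)>0$.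
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(A)}

Let $M$ be consistent and not a.s.\ equal to $\mathrm{UNIF}$. Write $M(v)=M_T(v)$ and $u(v)=\mathrm{UNIF}_T(v)$, and let
\[
H(T)=\sum_{i=1}^Z\sqrt{\theta_T(i)\,u_T(i)} .
\]
By the Cauchy--Schwarz inequality $H\le1$, with equality if and only if $\theta_T=u_T$. If $H=1$ a.s., then a.s.\ $\theta_{T_v}=u_{T_v}$ for all $v\in T$, and \eqref{eq:product} gives $M_T=\mathrm{UNIF}_T$ a.s., contrary to assumption. Hence there is $\delta\in(0,1)$ such that $D=\{H\le1-\delta\}$ has positive probability.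

The identity $\sum\sqrt{M(v)u(v)}=H^n$ of Section~\ref{sec:model} is replaced by the a.s.\ bound
\begin{equation}\label{eq:hell}
S_n(T):=\sum_{|v|=n}\sqrt{M(v)u(v)}\,(1-\delta)^{-N_D(v)}\le1 .
\end{equation}
Indeed $S_0=1$, and decomposing at the root with \eqref{eq:product} for both rules gives
\[
S_{n}(T)=(1-\delta)^{-\mathbf 1_D(T)}\sum_i\sqrt{\theta_T(i)u_T(i)}\;S_{n-1}(T_i)\le(1-\delta)^{-\mathbf 1_D(T)}H(T)\le1
\]
by induction and the definition of $D$.

Take $a$ from Proposition~\ref{prop:visits}, $\beta$ from Lemma~\ref{lem:tail}, and a constant $C$ that serves in both. Let $K=2/\beta$, and choose a deterministic $c>0$ with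
\[
c<\min(a,\log m),\qquad\tfrac12(K+1)c<a\,|\log(1-\delta)| .
\]
Let $\mathcal L_n=\{|v|=n:M(v)<m^{-n}e^{cn}\}$ be the set of light vertices. We cover it by three sets and bound the $M$-mass of each.

\emph{Light vertices with $N_D(v)\le an$.} The number of $v$ in generation $n$ with $N_D(v)\le an$ is at most $e^{an}\sum_{|v|=n}e^{-N_D(v)}$, which has mean at most $Cm^ne^{-an}$ by Proposition~\ref{prop:visits}. Each light vertex has mass less than $m^{-n}e^{cn}$, so the expected mass is at most $Ce^{(c-a)n}$.

\emph{Light vertices with $W(T_v)<e^{-Kcn}$.} By \eqref{eq:many} and Lemma~\ref{lem:tail}, the expected number of $v$ in generation $n$ with $W(T_v)<e^{-Kcn}$ is at most $Cm^ne^{-\beta Kcn}=Cm^ne^{-2cn}$. The expected mass is at most $Ce^{-cn}$.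

\emph{Light vertices with $N_D(v)>an$ and $W(T_v)\ge e^{-Kcn}$.} Here $u(v)\ge m^{-n}e^{-Kcn}/W(T)$ by Lemma~\ref{lem:W}, so $M(v)<m^{-n}e^{cn}\le e^{(K+1)cn}W(T)u(v)$, and therefore
\[
M(v)\le e^{(K+1)cn/2}\,W(T)^{1/2}\sqrt{M(v)u(v)} .
\]
By \eqref{eq:hell}, the sum of $\sqrt{M(v)u(v)}$ over $v$ with $N_D(v)>an$ is at most $(1-\delta)^{an}$. The mass is at most $W(T)^{1/2}\big(e^{(K+1)c/2}(1-\delta)^a\big)^n$, which decays geometrically by the choice of $c$.

The first two masses have summable means, so all three are a.s.\ summable in $n$. Thus a.s.\ $\sum_nM_T\{\xi:\xi_n\in\mathcal L_n\}<\infty$, and by the Borel--Cantelli lemma $M_T$-a.e.\ $\xi$ satisfies $M(\xi_n)\ge e^{-(\log m-c)n}$ for all large $n$. Lemma~\ref{lem:dim}(a) gives $\dim_HM_T\le\log m-c$ a.s. \qed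

\section{Heavy tails: a rule of full dimension}\label{sec:B}

In this section $\mathbf E[Z^p]=\infty$ for every $p>1$. The hypothesis is used only through the following fact:
\begin{equation}\label{eq:heavy}
\text{for every }\varepsilon>0\text{ there are arbitrarily large integers }x\text{ with }\mathbf P(Z\ge x)\ge x^{-1-\varepsilon}.
\end{equation}
Otherwise, for $p=1+\varepsilon/2$, the bound $\mathbf E[Z^p]=\sum_{x\ge1}(x^p-(x-1)^p)\mathbf P(Z\ge x)\le\sum_{x\ge1}px^{\varepsilon/2}\mathbf P(Z\ge x)$ would show $\mathbf E[Z^p]<\infty$. In particular $Z$ is unbounded.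

\subsection{The idea at one scale}

We first describe the orders of magnitude; the lemmas below make them precise. Fix $x$ with $q=\mathbf P(Z\ge x)\ge x^{-1-\varepsilon}$, call a vertex \emph{big} if its degree is at least $x$, and fix a horizon $\ell$ with $m^\ell$ much smaller than $x$. Big vertices are rare: since $q\le m/x$, the expected number of them in generation $\ell$ is $m^\ell q\ll1$. But a big vertex has $x$ children, each of which has a big descendant $\ell$ generations below it with probability about $m^\ell q$. So about $N=x\,m^\ell q\ge m^\ell x^{-\varepsilon}$ of its children lead to another big vertex. Consider a walker that, at a big vertex, chooses uniformly among these $N$ children and then walks straight to the nearest big vertex. At least once in every $\ell+1$ steps its flow is divided by $N$, so the flow decays at rate at least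
\[
\frac{\log N}{\ell+1}\approx\log m-\frac{\varepsilon\log x}{\ell}.
\]
This is close to $\log m$ if $\ell\gg\varepsilon\log x$. Three problems remain.

First, the big vertex that is reached must again have $N$ such children, and so on forever. This is the survival of an embedded branching process, and it leads to the notion of a \emph{good} tree. Second, a single scale yields only a rate close to $\log m$, so the walker must pass through a sequence of scales $(x_j,\ell_j,\varepsilon_j)$ with $\varepsilon_j\log x_j/\ell_j\to0$. A consistent rule cannot consult a clock, so the scale has to be read off the descendant tree: the walker uses the largest $j$ for which it sees a $j$-good vertex within distance $\ell_j$, and we have to prove that this \emph{level} tends to infinity. Third, after entering level $j$ the walker may travel $\ell_j$ steps without any splitting, and this delay must be small compared with the time already elapsed. Since scale $j$ does not appear before a generation of order $\log x_j$, it suffices that $\ell_j\ll\log x_j$. Altogether we need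
\[
\varepsilon_j\log x_j\ll\ell_j\ll\log x_j ,
\]
which is possible precisely when $\varepsilon_j$ can be taken to tend to $0$. If $\mathbf E[Z^p]<\infty$, then $\mathbf P(Z\ge x)\le\mathbf E[Z^p]\,x^{-p}$, so \eqref{eq:heavy} fails for $\varepsilon<p-1$ and the window closes.

\subsection{Parameters and good trees}

Let $\kappa=4\log m+4/\log m$ and, for $j\ge1$, $\varepsilon_j=(\kappa+j)^{-2}$ and $\alpha_j=1/(j+1)$. For an integer $x_j\ge2$, to be chosen below, put
\[
q_j=\mathbf P(Z\ge x_j),\qquad\ell_j=\Big\lfloor\frac{\log x_j}{\kappa+j}\Big\rfloor,\qquad L_j=\Big\lfloor\frac{\log x_j}{4\log m}\Big\rfloor,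
\]
\[
y_j=m^{(1-\alpha_j)\ell_j},\qquad N_j=\Big\lfloor\frac{y_jx_j^{-\varepsilon_j}}{16}\Big\rfloor .
\]
Here $\ell_j$ is the horizon, $y_j$ is a size that generation $\ell_j$ exceeds with good probability, $N_j$ is the required number of useful children, and $L_j$ is a depth above which scale $j$ will not be seen. Since $\kappa\ge4\log m$,
\begin{equation}\label{eq:quarter}
N_j\le y_j\le m^{\ell_j}\le x_j^{1/4},\qquad m^{L_j}\le x_j^{1/4}.
\end{equation}
Since $\log x_j\le(\kappa+j)(\ell_j+1)$, we have $\varepsilon_j\log x_j\le(\ell_j+1)/(\kappa+j)$, and so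
\begin{equation}\label{eq:N}
\log\big(y_jx_j^{-\varepsilon_j}\big)\ge\ell_j\Big[(1-\alpha_j)\log m-\frac1{\kappa+j}\Big]-1 .
\end{equation}
The bracket is at least $\frac12\log m-\frac14\log m>0$, because $\alpha_j\le\frac12$ and $\kappa\ge4/\log m$.

Let $G_j^{(0)}=\{T:Z(T)\ge x_j\}$. Let $G_j^{(r+1)}$ be the set of $T$ with $Z(T)\ge x_j$ such that for at least $N_j$ children $i$ of the root, $T_i$ contains a vertex $w$ at distance at most $\ell_j$ from $i$ with $T_w\in G_j^{(r)}$. By induction on $r$ these sets are measurable, invariant under isomorphisms, and decreasing in $r$. The trees in $G_j=\bigcap_rG_j^{(r)}$ are called \emph{$j$-good}. The distance to the nearest $j$-good subtree, seen up to the horizon $\ell_j$, is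
\[
\rho_j(T)=\begin{cases}\min\{|w|:T_w\in G_j\}&\text{if this minimum exists and is at most }\ell_j,\\ \infty&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:rec}
A tree $T$ is $j$-good if and only if $Z(T)\ge x_j$ and $\#\{i:\rho_j(T_i)\le\ell_j\}\ge N_j$. If $T$ is $j$-good, then $\rho_j(T)=0$; if not, then $\rho_j(T)=1+\min_i\rho_j(T_i)$ when this number is at most $\ell_j$, and $\rho_j(T)=\infty$ otherwise. In particular, $\rho_j(T)$ is a function of $Z$ and $\rho_j(T_1),\dots,\rho_j(T_Z)$.
\end{lemma}

\begin{proof}
Only finitely many vertices $w$ have $|w|\le\ell_j+1$, and each of them with $T_w\notin G_j$ has $T_w\notin G_j^{(r)}$ for large $r$. So for all large $r$, the conditions $T_w\in G_j^{(r)}$ and $T_w\in G_j$ are equivalent for these $w$, and then $T\in G_j^{(r+1)}$ is equivalent to the stated condition. This proves the first claim. If $T\notin G_j$, a vertex $w$ with $T_w\in G_j$ lies in some $T_i$, at distance $|w|-1$ from $i$; this gives the recursion.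
\end{proof}

Let $\gamma_j=\mathbf P(G_j)$, which depends only on $j$ and $x_j$.

\begin{lemma}\label{lem:good}
Suppose that
\begin{itemize}
\item[(C1)] $q_j\ge x_j^{-1-\varepsilon_j}$, \ $N_j\ge4$, \ $\mathbf P(Z_{\ell_j}\ge y_j)\ge\frac12$, \ and \ $mx_j^{-3/4}\le2$.
\end{itemize}
Then $\gamma_j\ge q_j/2>0$.
\end{lemma}

\begin{proof}
Drop the index $j$. We show $\mathbf P(G^{(r)})\ge q/2$ by induction on $r$; the lemma follows as $r\to\infty$. For $r=0$ the probability is $q$. Suppose the bound holds for $r$, and let $s$ be the probability that a GW tree contains a vertex $w$ with $|w|\le\ell$ and $T_w\in G^{(r)}$. Looking only at generation $\ell$ and using the branching property,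
\[
s\ge\mathbf E\big[1-(1-\tfrac q2)^{Z_\ell}\big]\ge\tfrac12\big(1-e^{-qy/2}\big)\ge\frac{qy}8 .
\]
In the last step, $q\le m/x$ and $y\le x^{1/4}$ give $qy/2\le\frac12mx^{-3/4}\le1$, and $1-e^{-t}\ge t/2$ on $[0,1]$. Given $Z=d\ge x$, the number of children of the kind required for $G^{(r+1)}$ is binomial with parameters $d$ and $s$. Its mean $\mu$ satisfies $\mu\ge xqy/8\ge yx^{-\varepsilon}/8\ge2N\ge8$, and its variance is at most $\mu$. By Chebyshev's inequality it is at least $\mu/2\ge N$ with probability at least $1-4/\mu\ge\frac12$. Hence $\mathbf P(G^{(r+1)})\ge q/2$.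
\end{proof}

Fix $k_0\ge2$ with $p_{k_0}>0$, and let $d_j=\min\{d\ge x_j:p_d>0\}$. We choose $x_1,x_2,\dots$ recursively so that (C1) and the following conditions hold for every $j$:
\begin{itemize}
\item[(C2)] $(\ell_j+1)m\le x_j^{1/4}$ \ and \ $x_j^{-1/2}\le2^{-j-1}\min(1,\gamma_1,\dots,\gamma_{j-1})$;
\item[(C3)] $(L_j+1)x_j^{-1/4}\le2^{-j}$;
\item[(C4)] $\ell_1\ge1$ and $x_1>k_0$; \ for $j\ge2$, \ $\ell_j\ge2\ell_{j-1}$ and $x_j>d_{j-1}$.
\end{itemize}
This is possible. Given $x_1,\dots,x_{j-1}$, the numbers $\gamma_1,\dots,\gamma_{j-1}$ are positive by Lemma~\ref{lem:good}. As $x_j\to\infty$ we have $\ell_j\to\infty$, so $N_j\to\infty$ by \eqref{eq:N} and $\mathbf P(Z_{\ell_j}\ge y_j)\to1$ by \eqref{eq:growth}, while $\ell_j$ and $L_j$ grow only logarithmically. Thus every condition except the first in (C1) holds for all large $x_j$, and that one holds for arbitrarily large $x_j$ by \eqref{eq:heavy}. By (C4), $k_0<x_1<x_2<\cdots$ and $\ell_j\to\infty$.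

\subsection{Levels and the flow rule}

Seeing a $j$-good tree within the horizon is a rare event. By \eqref{eq:many}, $\gamma_j\le q_j\le m/x_j$, \eqref{eq:quarter} and (C2),
\begin{equation}\label{eq:rare}
\mathbf P(\rho_j<\infty)\le\sum_{n\le\ell_j}m^n\gamma_j\le(\ell_j+1)\,m^{\ell_j}\,\frac m{x_j}\le x_j^{-1/2}.
\end{equation}
Define the \emph{level} of a tree by $\mathcal J(T)=\sup\{j\ge1:\rho_j(T)<\infty\}$, with $\sup\emptyset=0$. Since $x_j^{-1/2}\le2^{-j-1}$, the Borel--Cantelli lemma gives $\mathcal J<\infty$ a.s., and hence a.s.\ $\mathcal J(T_v)<\infty$ for all $v\in T$. High levels occur only deep in the tree: by \eqref{eq:many}, \eqref{eq:rare}, \eqref{eq:quarter} and (C3), the expected number of vertices $v$ with $|v|\le L_j$ and $\rho_j(T_v)<\infty$ is at most $(L_j+1)m^{L_j}x_j^{-1/2}\le2^{-j}$. So a.s.\ there is $j(T)<\infty$ such that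
\begin{equation}\label{eq:deep}
\rho_j(T_v)=\infty\quad\text{whenever }j\ge j(T)\text{ and }|v|\le L_j .
\end{equation}

We define $M$ by its one-step probabilities. Given $T$, let $J=\mathcal J(T)$, and let $\theta_T$ be the uniform distribution on the following set of children of the root:
\begin{itemize}
\item if $J=0$ or $J=\infty$: all children;
\item if $1\le J<\infty$ and $\rho_J(T)=0$ (an \emph{arrival}): the children with $\rho_J(T_i)\le\ell_J$, of which there are at least $N_J$ by Lemma~\ref{lem:rec};
\item if $1\le J<\infty$ and $\rho_J(T)\ge1$ (\emph{travel}): the children with $\rho_J(T_i)=\rho_J(T)-1$, of which there is at least one by Lemma~\ref{lem:rec}.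
\end{itemize}
All the functions involved are measurable and invariant under isomorphisms, so \eqref{eq:product} defines a consistent flow rule $M$ on $\mathcal T$ that is invariant under isomorphisms. See Figure~\ref{fig:rule}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {-4,-3.5,...,4} \draw[gray] (0,0)--(\x,-1);
\foreach \x in {-3,0.5,3} \draw[very thick] (0,0)--(\x,-1);
\draw[very thick] (-3,-1)--(-3.4,-1.6)--(-3,-2.2)--(-3.3,-2.8);
\draw[very thick] (0.5,-1)--(0.2,-1.6)--(0.5,-2.2);
\draw[very thick] (3,-1)--(2.7,-1.6)--(3,-2.2)--(2.7,-2.8)--(3,-3.4);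
\draw[gray] (-3,-1)--(-2.6,-1.6) (-3.4,-1.6)--(-3.8,-2.2) (-3,-2.2)--(-2.6,-2.8)
 (0.5,-1)--(0.9,-1.6) (0.2,-1.6)--(-0.2,-2.2)
 (3,-1)--(3.4,-1.6) (2.7,-1.6)--(2.3,-2.2) (3,-2.2)--(3.4,-2.8) (2.7,-2.8)--(2.3,-3.4);
\foreach \x/\y in {-3.3/-2.8,0.5/-2.2,3/-3.4}
 \foreach \s in {-0.75,-0.5,...,0.75} \draw[gray] (\x,\y)--++(\s,-0.5);
\foreach \x/\y in {0/0,-3.3/-2.8,0.5/-2.2,3/-3.4}
 \fill (\x,\y) +(-0.11,-0.11) rectangle +(0.11,0.11);
\draw[<->] (4.6,-1)--(4.6,-3.4) node[midway,right]{$\le\ell_J$};
\end{tikzpicture}
\caption{The flow while the level equals $J$. Squares are vertices whose descendant tree is $J$-good; they have at least $x_J$ children. At the top square the mass is split equally among the children, at least $N_J$ in number, that have a square within distance $\ell_J$ below them, and it then follows shortest paths to the next squares (thick edges).}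
\label{fig:rule}
\end{figure}

Call a ray \emph{charged} if $M_T(\xi_n)>0$ for all $n$. As there are countably many cylinders, $M_T$-a.e.\ ray is charged, and a charged ray always steps to one of the children selected by the rule. At an arrival or travel step of level $J$ the selected children have $\rho_J(T_i)<\infty$, hence level at least $J$. Therefore, a.s.,
\begin{equation}\label{eq:mono}
n\mapsto\mathcal J(T(\xi_n))\text{ is finite and nondecreasing along every charged ray.}
\end{equation}
Let $\mathcal E_0=\{\mathcal J=0\}$ and, for $J\ge1$, let $\mathcal E_J=\{\mathcal J=J,\ \rho_J=0\}$ be the event of an arrival at level $J$; equivalently, $T\in G_J$ and $\rho_j(T)=\infty$ for all $j>J$. By \eqref{eq:rare} and (C2),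
\begin{equation}\label{eq:EJ}
\mathbf P(\mathcal E_0)\ge1-\sum_{j\ge1}2^{-j-1}=\frac12,\qquad\mathbf P(\mathcal E_J)\ge\gamma_J-\sum_{j>J}2^{-j-1}\gamma_J>0 .
\end{equation}

\subsection{The level tends to infinity}

We show that from an arrival at level $J$ the walker has a positive chance of moving up at the next step, and then that successive arrivals at level $J$ are regeneration times, so that this chance is renewed each time.

For the first point we need trees in which a good vertex sits at a prescribed distance. For $j\ge1$ let $\mathcal P_j^{(0)}=\mathcal E_j$ and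
\[
\mathcal P_j^{(r+1)}=\{Z=k_0,\ T_1\in\mathcal P_j^{(r)},\ T_2,\dots,T_{k_0}\in\mathcal E_0\}.
\]
These events have positive probability by \eqref{eq:EJ}. A tree with root degree $k_0<x_1$ is $i$-good for no $i$, and all $\rho_i$ are infinite on $\mathcal E_0$. So Lemma~\ref{lem:rec} and induction on $r$ give, for $T\in\mathcal P_j^{(r)}$,
\begin{equation}\label{eq:path}
\rho_j(T)=r\ \text{ if }r\le\ell_j,\qquad\rho_j(T)=\infty\ \text{ if }r=\ell_j+1,\qquad\rho_i(T)=\infty\ \text{ for all }i>j .
\end{equation}

\begin{lemma}\label{lem:pi}
For every $J\ge0$, \ $\pi_J:=(\mathrm{GW}\times M)\big(\mathcal J(T(\xi_1))>J\,\big|\,T\in\mathcal E_J\big)>0$.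
\end{lemma}

\begin{proof}
It suffices to find an event of positive probability, contained in $\mathcal E_J$, on which $M_T$ charges a child of level $J+1$. The point is to place a $(J+1)$-good vertex at distance exactly $\ell_{J+1}+1$ from the root: it is invisible from the root and becomes visible after one step.

\emph{Case $J=0$.} Take the event $\mathcal P_1^{(\ell_1+1)}$. By \eqref{eq:path} all $\rho_i(T)$ are infinite, so $T\in\mathcal E_0$ and $\theta_T(1)=1/k_0$. Also $T_1\in\mathcal P_1^{(\ell_1)}$, so $\mathcal J(T_1)=1$ by \eqref{eq:path}.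

\emph{Case $J\ge1$.} Now the child that sees level $J+1$ must also see a $J$-good vertex, or the rule would not select it. Let
\[
\mathcal S_J=\{Z=k_0,\ T_1\in\mathcal E_J,\ T_2\in\mathcal P_{J+1}^{(\ell_{J+1}-1)},\ T_3,\dots,T_{k_0}\in\mathcal E_0\},
\]
an event of positive probability. For $T\in\mathcal S_J$, Lemma~\ref{lem:rec} and \eqref{eq:path} give three facts. First, $\rho_J(T)\le1\le\ell_J$, because $T_1\in G_J$. Second, $\rho_{J+1}(T)=\ell_{J+1}$, because $\rho_{J+1}(T_2)=\ell_{J+1}-1$ and $\rho_{J+1}(T_i)=\infty$ for $i\ne2$. Third, $\rho_j(T)=\infty$ for $j\ge J+2$, because $\rho_j(T_i)=\infty$ for all $i$. In particular $\mathcal J=J+1$ on $\mathcal S_J$.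

Let $d=d_J$ and consider the event $\{Z=d,\ T_1\in\mathcal S_J,\ T_2,\dots,T_d\in\mathcal E_J\}$, which has positive probability. On it all $d$ children have $\rho_J(T_i)\le\ell_J$, and $d\ge x_J\ge N_J$, so $T\in G_J$. For $j>J$ we have $d<x_{J+1}\le x_j$ by (C4), so $T\notin G_j$; the only finite value among the $\rho_j(T_i)$, $j>J$, is $\rho_{J+1}(T_1)=\ell_{J+1}$, and $1+\ell_{J+1}$ exceeds the horizon. Hence $\rho_j(T)=\infty$ for all $j>J$. So $T\in\mathcal E_J$, $\theta_T(1)=1/d$, and $\mathcal J(T_1)=J+1$.
\end{proof}

The second point needs care. The walker looks into the future, so the tree it sees at a later time is in general biased by the fact that it was chosen. But at level $J$ the rule inspects a subtree only through the numbers $\rho_j$, $j\ge J$, and at an arrival these numbers take one fixed value. So at the next arrival the only information about the subtree is that it lies in $\mathcal E_J$.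

\begin{lemma}\label{lem:leave}
Let $J\ge0$. For GW-a.e.\ $T\in\mathcal E_J$, \ $M_T\{\xi:\mathcal J(T(\xi_n))=J\text{ for all }n\}=0$.
\end{lemma}

\begin{proof}
Let $\tau(T)=(\rho_j(T))_{j\ge\max(J,1)}$. We record four facts. By Lemma~\ref{lem:rec}, $\tau(T)$ is a function of $Z$ and $\tau(T_1),\dots,\tau(T_Z)$. Whether $\mathcal J(T)=J$ is determined by $\tau(T)$. We have $T\in\mathcal E_J$ if and only if $\tau(T)=\tau^*$, where $\tau^*=(0,\infty,\infty,\dots)$ for $J\ge1$ and $\tau^*=(\infty,\infty,\dots)$ for $J=0$. Finally, when $\mathcal J(T)=J$, the vector $\theta_T$ is a function of $Z$ and $\tau(T_1),\dots,\tau(T_Z)$.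

For $T\in\mathcal E_J$ let $\mathrm{next}(T)$ be the set of vertices $v\ne o$ with $T_v\in\mathcal E_J$ such that every $w$ strictly between $o$ and $v$ has $\mathcal J(T_w)=J$ and $T_w\notin\mathcal E_J$. No element of $\mathrm{next}(T)$ is an ancestor of another, so a ray meets $\mathrm{next}(T)$ at most once.

Fix a word $v\ne o$, and on $\{v\in T\}$ let $T^{v}$ be the tree $T$ with the strict descendants of $v$ deleted. For $t<|v|$, the tree $T^v$ contains all children of $v_t$, and the full descendant trees of those other than $v_{t+1}$. Working upward from $v$, we see that the values $\tau(T_{v_t})$, $t\le|v|$, and the values of $\tau$ at all children of the $v_t$, $t<|v|$, are functions of $T^v$ and $\tau(T_v)$. By the four facts and \eqref{eq:product}, the quantity $\mathbf 1_{\mathcal E_J}(T)\,\mathbf 1\{v\in\mathrm{next}(T)\}\,M_T(v)$ is a function $\Phi_v(T^v,\tau(T_v))$. It vanishes unless $\tau(T_v)=\tau^*$, so it equals $\Phi_v(T^v,\tau^*)\,\mathbf 1_{\mathcal E_J}(T_v)$. Given $v\in T$, the tree $T_v$ is GW and independent of $T^v$. Summing over $v$, we obtain for all measurable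 $F\ge0$
\begin{equation}\label{eq:regen}
\mathbf E\Big[\mathbf 1_{\mathcal E_J}(T)\sum_{v\in\mathrm{next}(T)}M_T(v)\,F(T_v)\Big]=\chi_J\,\mathbf E\big[\mathbf 1_{\mathcal E_J}F\big],
\end{equation}
where $\chi_J=\sum_v\mathbf E[\mathbf 1\{v\in T\}\Phi_v(T^v,\tau^*)]$ does not depend on $F$. Taking $F=1$ shows that $\chi_J$ is the $(\mathrm{GW}\times M)$-probability, given $T\in\mathcal E_J$, that $\xi$ meets $\mathrm{next}(T)$. This event forces $\mathcal J(T(\xi_1))=J$, so $\chi_J\le1-\pi_J<1$ by Lemma~\ref{lem:pi}.

Let $F_k(T)$ be the $M_T$-measure of the rays for which there are times $0<t_1<\dots<t_k$ with $T(\xi_{t_i})\in\mathcal E_J$ for all $i$ and $\mathcal J(T(\xi_t))=J$ for all $t\le t_k$; put $F_0=1$. For $T\in\mathcal E_J$, decompose at the first positive time $t$ with $T(\xi_t)\in\mathcal E_J$; the vertex $\xi_t$ lies in $\mathrm{next}(T)$, and consistency gives $F_{k+1}(T)=\sum_{v\in\mathrm{next}(T)}M_T(v)F_k(T_v)$. By \eqref{eq:regen}, $\mathbf E[\mathbf 1_{\mathcal E_J}F_k]=\chi_J^k\,\mathbf P(\mathcal E_J)\to0$.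

A charged ray that stays at level $J$ forever visits $\mathcal E_J$ infinitely often: for $J=0$ it does so at every time, and for $J\ge1$ the value $\rho_J\le\ell_J$ drops by $1$ at each travel step, so an arrival occurs at least once in any $\ell_J+1$ consecutive times. Hence the measure in the lemma is at most $F_k(T)$ for every $k$, and its mean on $\mathcal E_J$ is $0$.
\end{proof}

\begin{proposition}\label{prop:climb}
Almost surely, $\mathcal J(T(\xi_n))\uparrow\infty$ for $M_T$-a.e.\ $\xi$.
\end{proposition}

\begin{proof}
Almost surely \eqref{eq:mono} holds and the conclusion of Lemma~\ref{lem:leave} holds for all $J$ and all $T_v\in\mathcal E_J$. A charged ray along which the level is bounded has level eventually equal to some $J$. By the last paragraph of the previous proof it then passes through a vertex $v$ with $T_v\in\mathcal E_J$ and stays at level $J$ below $v$. For fixed $J$ and $v$, the set of such rays has measure $M_T(v)\cdot M_{T_v}\{\text{level }J\text{ forever}\}=0$ by consistency, and there are countably many pairs $(J,v)$.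
\end{proof}

\subsection{The dimension is $\log m$}

\begin{proposition}\label{prop:full}
$\dim_HM_T=\log m$ a.s.
\end{proposition}

\begin{proof}
Since $N_j\ge4$, we have $N_j\ge y_jx_j^{-\varepsilon_j}/32$, and \eqref{eq:N} gives
\[
\log N_j\ge\ell_j\Big[(1-\alpha_j)\log m-\frac1{\kappa+j}\Big]-1-\log32 .
\]
As $\ell_j\to\infty$, $\liminf_j(\log N_j)/(\ell_j+1)\ge\log m$. Fix $\varepsilon\in(0,1)$ and choose $J_0\ge1$ with $\log N_i\ge(1-\varepsilon)(\ell_i+1)\log m$ for all $i\ge J_0$.

Let $T$ satisfy \eqref{eq:deep} and \eqref{eq:mono}, and let $\xi$ be a charged ray along which the level tends to infinity. Let $n_0$ be the first time at which the level is at least $J_0$, let $n>n_0$, and put $J=\mathcal J(T(\xi_n))$. For $J_0\le i\le J$ let $I_i$ be the set of times $t\in[n_0,n)$ at which the level equals $i$. By \eqref{eq:mono} the $I_i$ are intervals of integers, possibly empty, that partition $[n_0,n)$. Let $a_i$ be the number of arrivals in $I_i$. At a travel time in $I_i$ we have $1\le\rho_i\le\ell_i$, and $\rho_i$ is smaller by $1$ at the next time, so a run of consecutive travel times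 in $I_i$ has length at most $\ell_i$. There are at most $a_i+1$ runs, so $|I_i|\le a_i(\ell_i+1)+\ell_i$. Each arrival in $I_i$ contributes a factor at most $1/N_i$ to the product \eqref{eq:product} for $M_T(\xi_n)$, and all other factors are at most $1$. Hence
\[
-\log M_T(\xi_n)\ge\sum_{i=J_0}^Ja_i\log N_i\ge(1-\varepsilon)\log m\sum_{i=J_0}^J\big(|I_i|-\ell_i\big)=(1-\varepsilon)\log m\Big(n-n_0-\sum_{i=J_0}^J\ell_i\Big).
\]
It remains to see that the delays add up to $o(n)$. By (C4), $\sum_{i\le J}\ell_i\le2\ell_J\le2(\log x_J)/J$. Let $n$ be so large that $J\ge j(T)$. Since $\rho_J(T(\xi_n))<\infty$, \eqref{eq:deep} gives $n\ge L_J+1>\log x_J/(4\log m)$, and therefore $\sum_{i\le J}\ell_i\le8n(\log m)/J$. As $J\to\infty$ with $n$, we conclude that $\liminf_n-\frac1n\log M_T(\xi_n)\ge(1-\varepsilon)\log m$. This holds for every $\varepsilon$, and by Proposition~\ref{prop:climb} for $M_T$-a.e.\ $\xi$, a.s. Parts (b) and (c) of Lemma~\ref{lem:dim} finish the proof.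
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(B)}

\emph{The rule $M$ is not $\mathrm{UNIF}$.} Let $\mathcal Q=\mathcal P_1^{(1)}=\{Z=k_0,\ T_1\in\mathcal E_1,\ T_2,\dots,T_{k_0}\in\mathcal E_0\}$, an event of positive probability. On $\mathcal Q$, \eqref{eq:path} gives $\mathcal J(T)=1$ and $\rho_1(T)=1$, and child $1$ is the only child with $\rho_1(T_i)=0$. So $\theta_T$ is the point mass at child $1$, whereas $\mathrm{UNIF}_T$ charges all $k_0\ge2$ children. Hence $\mathbf P(M_T=\mathrm{UNIF}_T)<1$, and this probability is $0$ by Lemma~\ref{lem:01}. With Proposition~\ref{prop:full}, $M$ has all the properties claimed in (B) except that it does not charge every vertex.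

\emph{Charging every vertex.} We mix $\theta_T$ with a small amount of the equally splitting vector. The amount may depend only on the tree, so we let it depend on the level; because the walker spends a finite time at each level, the amounts can be made summable along its path. Let $\nu_J(T,\xi)=\#\{n:\mathcal J(T(\xi_n))=J\}$, which is finite $(\mathrm{GW}\times M)$-a.s.\ by Proposition~\ref{prop:climb}. For $J\ge1$ choose $\eta_J\in(0,\frac12)$ with $(\mathrm{GW}\times M)(\eta_J\nu_J>2^{-J})\le2^{-J}$, and put $\eta_0=\eta_\infty=0$. By the Borel--Cantelli lemma, a.s.,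
\begin{equation}\label{eq:eta}
\sum_n\eta_{\mathcal J(T(\xi_n))}=\sum_{J\ge1}\eta_J\,\nu_J<\infty\qquad\text{for }M_T\text{-a.e.\ }\xi .
\end{equation}
Let $M^\circ$ be the consistent rule with one-step probabilities
\[
\theta^\circ_T(i)=\big(1-\eta_{\mathcal J(T)}\big)\theta_T(i)+\eta_{\mathcal J(T)}\,\frac1{Z}.
\]
It is invariant under isomorphisms. It charges every vertex, since $\eta_J>0$ for $1\le J<\infty$ and $\theta_T$ is already the equal split at levels $0$ and $\infty$. From $\theta_T^\circ\ge(1-\eta_{\mathcal J(T)})\theta_T$ we get
\[
\frac{M_T(\xi_n)}{M_T^\circ(\xi_n)}\le\prod_{t<n}\big(1-\eta_{\mathcal J(T(\xi_t))}\big)^{-1},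
\]
which is bounded in $n$ whenever \eqref{eq:eta} holds, because $(1-\eta)^{-1}\le e^{2\eta}$ for $0\le\eta\le\frac12$. So a.s.\ the sets $A_k=\{\xi:\sup_nM_T(\xi_n)/M^\circ_T(\xi_n)\le k\}$, $k\ge1$, satisfy $M_T(\bigcup_kA_k)=1$.

We claim that then $M_T\ll M_T^\circ$. Let $B$ be a Borel set and $\delta>0$. By outer regularity $B$ lies in an open set of $M^\circ_T$-measure at most $M_T^\circ(B)+\delta$, and an open subset of $\partial T$ is a countable disjoint union of cylinders. A cylinder $[v]$ that contains a ray $\xi\in A_k$ has $v=\xi_{|v|}$, hence $M_T(v)\le kM_T^\circ(v)$. Therefore $M_T(B\cap A_k)\le k(M^\circ_T(B)+\delta)$. If $M_T^\circ(B)=0$, letting $\delta\to0$ and then $k\to\infty$ gives $M_T(B)=0$. Consequently every set of full $M^\circ_T$-measure has full $M_T$-measure, so $\dim_HM_T^\circ\ge\dim_HM_T=\log m$, and equality holds a.s.\ by Lemma~\ref{lem:dim}(c).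

It remains to ensure that the perturbed rule is not $\mathrm{UNIF}$. Replacing $\eta_1$ by $\eta_1/2$ gives a second rule with all the properties just proved. On $\mathcal Q$ the level is $1$, $\theta_T$ is a point mass, and $Z=k_0\ge2$, so child $2$ receives mass $\eta_1/k_0$ under one rule and $\eta_1/(2k_0)$ under the other. Since $\mathbf P(\mathcal Q)>0$, at most one of the two rules is a.s.\ equal to $\mathrm{UNIF}$. Choose one that is not; by Lemma~\ref{lem:01} it is a.s.\ different from $\mathrm{UNIF}$. \qed

\begin{remark}\label{rem:fails}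
The construction shows which step in the proof of (A) breaks down. Under the hypothesis of (B), the conclusion of Proposition~\ref{prop:visits} is false for $D=\mathcal E_0$, although $\mathbf P(D)\ge\frac12$. Suppose it held with constants $C$ and $a$; decreasing $a$, assume $a<\log m$. The sets $V_n=\{|v|=n:N_D(v)\le an\}$ would satisfy $\mathbf E|V_n|\le Cm^ne^{-an}$, so by Markov's inequality and the Borel--Cantelli lemma $|V_n|\le m^ne^{-an/2}$ for all large $n$, a.s. By Proposition~\ref{prop:climb}, $N_D(\xi_n)$ is bounded along $M_T$-a.e.\ ray, so $\xi_n\in V_n$ for all large $n$. Lemma~\ref{lem:dim}(a) would give $\dim_HM_T\le\log m-a/2$, contradicting Proposition~\ref{prop:full}.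
\end{remark}

\begin{thebibliography}{9}

\bibitem{unsolved}
\emph{Unsolved Problems Concerning Random Walks on Trees},
\texttt{https://rdlyons.pages.iu.edu/pdf/opentree7.pdf}

\end{thebibliography}
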